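\title{A twisted sum of $c_0$ and $\ell_\infty$ that is not a $C(K)$-space}

\begin{abstract}
We construct, in ZFC, a short exact sequence $0\to c_0\to Z\to\ell_\infty\to 0$ of Banach spaces in which $Z$ is not isomorphic to any space $C(K)$. Every twisted sum of $c_0$ and a space $X$ is a pullback $Z_\varphi$ along an operator $\varphi:X\to\ell_\infty/c_0$. We prove that if $X$ is a Grothendieck space, $\varphi$ is weakly compact and $Z_\varphi$ is isomorphic to a $C(K)$-space, then $\varphi$ has separable range. An operator $\ell_\infty\to\ell_\infty/c_0$ that factors through a Hilbert space and has nonseparable range then gives the example. For weakly compact $\varphi$ on $\ell_\infty$, the space $Z_\varphi$ is isomorphic to a $C(K)$-space exactly when the sequence splits.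
\end{abstract}

\section{The question and the results}\label{sec:intro}

All Banach spaces are real, operators are bounded and linear, $\simeq$ denotes isomorphism, and $\omega=\{0,1,2,\dots\}$. A \emph{twisted sum} of Banach spaces $Y$ and $X$ is a Banach space $Z$ that fits into a short exact sequence
\[
0\longrightarrow Y\xrightarrow{\ \iota\ }Z\xrightarrow{\ q\ }X\longrightarrow 0
\]
of operators: $\iota$ is injective, $q$ is onto, and $\iota(Y)=\ker q$. Thus $Z$ has a closed subspace isomorphic to $Y$ with quotient isomorphic to $X$. The sequence \emph{splits} if $\iota(Y)$ is complemented in $Z$, in which case $Z\simeq Y\oplus X$, and $\operatorname{Ext}(X,Y)\neq0$ means that some such sequence does not split. A \emph{$C$-space} is a Banach space isomorphic to $C(K)$, the space of continuous real functions on a compact Hausdorff space $K$ with the supremum norm.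

The spaces $c_0\simeq c=C(\alpha\omega)$ and $\ell_\infty=C(\beta\omega)$ are $C$-spaces, where $\alpha\omega$ and $\beta\omega$ are the one-point and the \v{C}ech--Stone compactifications of $\omega$. So is their direct sum. It is known that $\operatorname{Ext}(\ell_\infty,c_0)\neq0$, so the direct sum is not the only way to glue the two spaces, and one asks whether gluing can leave the class. The following question is posed in \cite{Thesis}.

\medskip
\noindent\textbf{Question.} \emph{Is there an exact sequence $0\to c_0\to Z\to\ell_\infty\to0$ such that $Z$ is not isomorphic to any $C(K)$?}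
\medskip

The answer is yes, in ZFC. To state the results, let $\pi:\ell_\infty\to\ell_\infty/c_0$ be the quotient map. For an operator $\varphi:X\to\ell_\infty/c_0$ put
\[
Z_\varphi=\{(x,s)\in X\oplus_\infty\ell_\infty:\ \varphi(x)=\pi(s)\},\qquad \iota(s)=(0,s)\ \ (s\in c_0),\qquad q(x,s)=x .
\]
The map $q$ is onto because $\pi$ is, and $\ker q=\{(0,s):\pi s=0\}=\iota(c_0)$. So
\begin{equation}\label{eq:seq}
0\longrightarrow c_0\xrightarrow{\ \iota\ }Z_\varphi\xrightarrow{\ q\ }X\longrightarrow0
\end{equation}
is exact. Every twisted sum of $c_0$ and $X$ arises in this way (Proposition~\ref{prop:pullback}), so the question asks for a suitable operator $\varphi:\ell_\infty\to\ell_\infty/c_0$.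

A Banach space $X$ is a \emph{Grothendieck space} if weak*-convergent sequences in $X^*$ converge weakly; $\ell_\infty$ is one \cite{Gr}. The property passes to quotients, because the adjoint of a quotient map is weak*-continuous and is an isomorphism onto a closed subspace. The space $c_0$ fails it: the unit vectors of $\ell_1$ are weak*-null, but the functional $a\mapsto\sum_n a(n)$ takes the value $1$ on each of them.

Three observations point toward a negative answer.
\begin{itemize}
\item If $\varphi:\ell_\infty\to\ell_\infty/c_0$ is multiplicative and unital, then $Z_\varphi$ is a closed unital subalgebra of $\ell_\infty\oplus_\infty\ell_\infty=C(\beta\omega\sqcup\beta\omega)$, hence a $C(K)$.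
\item Failure to split is no obstruction in itself. For $X=\ell_\infty/c_0$ and $\varphi=\mathrm{id}$, the map $(x,s)\mapsto s$ identifies $Z_\varphi$ with the $C$-space $\ell_\infty$. The sequence does not split, since otherwise $c_0$ would be a quotient of a Grothendieck space.
\item The dual space carries no trace of the twisting: $Z_\varphi^*\simeq\ell_1\oplus X^*$ for every $\varphi$ (Section~\ref{sec:dual}). For $X=\ell_\infty$ this is the dual of the $C$-space $c_0\oplus\ell_\infty$.
\end{itemize}
So $\varphi$ has to be far from multiplicative, and the obstruction has to be read off from the weak* topology of $Z_\varphi^*$. We take $\varphi$ \emph{weakly compact}, meaning that it maps the unit ball to a relatively weakly compact set.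

The method excludes a class larger than that of $C$-spaces. For a compact Hausdorff space $K$ and a continuous involution $\sigma:K\to K$ let
\[
C_\sigma(K)=\{f\in C(K):\ f\circ\sigma=-f\}.
\]
Every $C(K)$ is of this form: $f\mapsto\big((t,\epsilon)\mapsto\epsilon f(t)\big)$ is an isometry onto $C_\sigma(K\times\{\pm1\})$, where $\sigma(t,\epsilon)=(t,-\epsilon)$. The same formula treats $C_0(L)$ for locally compact $L$: take the one-point compactification of $L\times\{\pm1\}$, let $\sigma$ fix $\infty$, and note that $f\circ\sigma=-f$ forces $f(\infty)=0$.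

\begin{theorem}\label{thm:A}
Let $X$ be a Grothendieck space and let $\varphi:X\to\ell_\infty/c_0$ be weakly compact. If $Z_\varphi$ is isomorphic to some $C(K)$, or more generally to some $C_\sigma(K)$, then $\varphi(X)$ is separable.
\end{theorem}

\begin{theorem}\label{thm:B}
There is a weakly compact operator $\varphi:\ell_\infty\to\ell_\infty/c_0$ with nonseparable range. Hence $Z_\varphi$ is a twisted sum of $c_0$ and $\ell_\infty$ which is not a $C$-space.
\end{theorem}

\begin{theorem}\label{thm:C}
\begin{enumerate}
\item[(1)] For a weakly compact operator $\varphi:\ell_\infty\to\ell_\infty/c_0$ the following are equivalent: \textup{(i)} $\varphi(\ell_\infty)$ is separable; \textup{(ii)} the sequence \eqref{eq:seq} splits; \textup{(iii)} $Z_\varphi\simeq c_0\oplus\ell_\infty$; \textup{(iv)} $Z_\varphi$ is a $C$-space; \textup{(v)} $Z_\varphi$ is isomorphic to some $C_\sigma(K)$.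
\item[(2)] If $X$ is a Grothendieck space admitting an operator with nonseparable range into a Hilbert space, then there is a twisted sum of $c_0$ and $X$ that is isomorphic to no $C_\sigma(K)$, in particular to no $C(K)$.
\end{enumerate}
\end{theorem}

Weak compactness cannot be dropped from Theorem~\ref{thm:A}, even for $X=\ell_\infty$. For $\varphi=\pi$ the map $x\mapsto(x,x)$ is a right inverse of $q$, so $Z_\pi\simeq c_0\oplus\ell_\infty$ is a $C$-space, while $\ell_\infty/c_0$ is nonseparable (Section~\ref{sec:construction}).

The proof of Theorem~\ref{thm:A} studies the coordinate functionals $f_n(x,s)=s_n$ on $Z_\varphi$ and their weak* limits $f_p$ along free ultrafilters $p$. The limits $f_p$ encode $\varphi$, and it suffices to trap them in a separable subspace of $Z_\varphi^*$ (Section~\ref{sec:dual}). The Grothendieck property traps the ultrafilter limits of suitable sequences in $X^*$ (Section~\ref{sec:groth}). This describes how an arbitrary operator on $Z_\varphi$ acts on the $f_p$, up to a separable error (Section~\ref{sec:endo}). An isomorphism with $C(K)$ supplies many operators, the multiplications,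 and a fine partition of $K$ finishes the proof (Section~\ref{sec:local}). Theorems~\ref{thm:B} and~\ref{thm:C} follow in Section~\ref{sec:construction}.

\section{The space $Z_\varphi$ and its dual}\label{sec:dual}

\subsection*{Lifting and splitting}
A short exact sequence splits if and only if $q$ has a bounded linear right inverse. Indeed, if $N$ is a closed complement of $\ker q$, then $(q|_N)^{-1}$ is a right inverse, and if $r$ is a right inverse, then $\mathrm{id}-rq$ is a projection onto $\ker q$. We also recall Sobczyk's theorem: a closed subspace isomorphic to $c_0$ of a separable Banach space is complemented.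

\begin{proposition}\label{prop:pullback}
\begin{enumerate}
\item[(a)] Every twisted sum of $c_0$ and $X$ is isomorphic to $Z_\varphi$ for some $\varphi:X\to\ell_\infty/c_0$.
\item[(b)] The sequence \eqref{eq:seq} splits if and only if $\varphi=\pi T$ for some operator $T:X\to\ell_\infty$.
\item[(c)] If $\varphi(X)$ is separable, then \eqref{eq:seq} splits.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) Let $0\to c_0\xrightarrow{\iota'}Z'\xrightarrow{q'}X\to0$ be exact. By the Hahn--Banach theorem the functionals $\iota'(s)\mapsto s_n$ extend to a bounded sequence $(f'_n)$ in $(Z')^*$. Put $F'z=(f'_n(z))_n\in\ell_\infty$. Then $F'\iota'(s)=s$, so $\pi F'$ vanishes on $\ker q'$ and $\pi F'=\varphi q'$ for some operator $\varphi$. The operator $z\mapsto(q'z,F'z)$ maps $Z'$ into $Z_\varphi$. It is injective, since $q'z=0$ gives $z=\iota'(s)$ with $s=F'z$. It is onto: given $(x,s)\in Z_\varphi$, pick $z$ with $q'z=x$; then $s-F'z\in c_0$, and $z+\iota'(s-F'z)$ is sent to $(x,s)$.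

(b) The right inverses of $q$ are exactly the maps $x\mapsto(x,Tx)$ with $\pi T=\varphi$.

(c) Let $R=\overline{\varphi(X)}$. The space $\pi^{-1}(R)$ contains $c_0$ and has quotient $R$, so it is separable. By Sobczyk's theorem the sequence $0\to c_0\to\pi^{-1}(R)\to R\to0$ splits, so $\pi|_{\pi^{-1}(R)}$ has a right inverse $u$. Apply (b) with $T=u\varphi$.
\end{proof}

\subsection*{Ultrafilter limits}
Let $\omega^*=\beta\omega\setminus\omega$ be the compact space of free ultrafilters on $\omega$. For infinite $A\subset\omega$ let $A^*=\{p\in\omega^*:A\in p\}$. These sets are nonempty and clopen, they form a base of $\omega^*$, they satisfy $(A\cap A')^*=A^*\cap A'^*$, and $C^*\subset A^*$ whenever $C\setminus A$ is finite. For a bounded sequence $(\nu_n)$ in a dual space $X^*$ and $p\in\omega^*$ put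
\[
\nu_p=w^*\text{-}\lim_{n\to p}\nu_n ,
\]
which exists because closed balls are weak*-compact. We use three facts.
\begin{itemize}
\item[(U1)] $\|\nu_p\|\le\lim_{n\to p}\|\nu_n\|$, and $p\mapsto\nu_p$ is weak*-continuous, because for each $x$ the map $p\mapsto\nu_p(x)$ is the continuous extension to $\beta\omega$ of the bounded sequence $(\nu_n(x))_n$.
\item[(U2)] If $\nu_p=w$ for all $p\in C^*$, then $\nu_n\to w$ weak* as $n\to\infty$ in $C$. Otherwise $|\nu_n(x)-w(x)|\ge\delta>0$ for some $x$ and all $n$ in an infinite set $C'\subset C$, and any $p\in C'^*$ has $\nu_p\ne w$.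
\item[(U3)] A nonempty $G_\delta$ subset $\bigcap_kU_k$ of $A^*$ contains $C^*$ for some infinite $C\subset A$. Fix a point $p$ of it, choose $A\supset A_1\supset A_2\supset\cdots$ in $p$ with $A_k^*\subset U_k$, and let $C=\{n_1<n_2<\cdots\}$ with $n_k\in A_k$; then each $C\setminus A_k$ is finite.
\end{itemize}
A continuous bijection from a compact space onto a Hausdorff space is a homeomorphism. Hence a weakly compact subset of $X^*$ is weak*-compact and carries the same weak and weak* topologies. Conversely, a relatively weakly compact set that is weak*-closed is weakly closed, hence weakly compact.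

Let $B$ be the closed unit ball of $(\ell_\infty/c_0)^*$, and define $\psi_p\in B$ by $\psi_p(\pi s)=\lim_{n\to p}s_n$. Since $\|\pi s\|=\limsup_n|s_n|=\max_p|\psi_p(\pi s)|$, the Hahn--Banach separation theorem for the weak* topology shows that $B$ is the weak*-closed absolutely convex hull of $\{\psi_p:p\in\omega^*\}$. If $\varphi$ is weakly compact, then so is $\varphi^*$ by Gantmacher's theorem. The set $\varphi^*(B)$ is then relatively weakly compact and weak*-compact, so
\begin{equation}\label{eq:wc}
\varphi^*(B)\ \text{is weakly compact in } X^* .
\end{equation}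

The next lemma reduces separability of the range to a statement about the functionals $\varphi^*\psi_p$.

\begin{lemma}\label{lem:sep}
Let $\varphi:X\to\ell_\infty/c_0$ be weakly compact. If $\{\varphi^*\psi_p:p\in\omega^*\}$ lies in a separable closed subspace $E$ of $X^*$, then $\varphi(X)$ is separable.
\end{lemma}

\begin{proof}
Let $H\subset E$ be the norm-closed absolutely convex hull of the $\varphi^*\psi_p$. By Mazur's theorem (norm-closed convex sets are weakly closed), $H$ is a weakly closed subset of $\varphi^*(B)$. By \eqref{eq:wc} it is weakly compact, hence weak*-closed. The weak*-continuous map $\varphi^*$ sends the absolutely convex hull of the $\psi_p$ into $H$, so it sends the weak* closure $B$ into $H$. Thus the whole range of $\varphi^*$ lies in $E$.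

If $E=\{0\}$ then $\varphi=0$. Otherwise let $(y_k)$ be dense in the unit sphere of $E$ and pick $x_k\in X$ with $\|x_k\|\le1$ and $y_k(x_k)>1/2$. A norm-one $y\in E$ with $\|y-y_k\|<1/2$ has $y(x_k)>0$, so only $0\in E$ vanishes on all the $x_k$. If $\psi\in(\ell_\infty/c_0)^*$ vanishes on all $\varphi(x_k)$, then $\varphi^*\psi\in E$ vanishes on all $x_k$, so $\varphi^*\psi=0$ and $\psi$ vanishes on $\varphi(X)$. By the Hahn--Banach theorem $\varphi(X)\subset\overline{\operatorname{span}}\{\varphi(x_k)\}$.
\end{proof}

\subsection*{The decomposition of the dual}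
Write $Z=Z_\varphi$ and let $F:Z\to\ell_\infty$, $F(x,s)=s$, so that $\pi F=\varphi q$ and $F\iota$ is the inclusion of $c_0$. Let $f_n(x,s)=s_n$; then $\|f_n\|\le1$. For $p\in\omega^*$ we have $f_p(x,s)=\lim_{n\to p}s_n=\psi_p(\pi s)=\psi_p(\varphi x)$, that is,
\begin{equation}\label{eq:fp}
f_p=q^*\varphi^*\psi_p .
\end{equation}
Regard $\ell_1=c_0^*$ as a subspace of $\ell_\infty^*$ and let $J=F^*|_{\ell_1}$, so that $J(a)=\sum_ma(m)f_m$ and $\iota^*J=\mathrm{id}_{\ell_1}$. Put $P=\mathrm{id}-J\iota^*$. Then $\iota^*P=0$, $PJ=0$, and $P$ is the identity on $\ker\iota^*$. The functionals vanishing on $\iota(c_0)=\ker q$ are those of the form $q^*\nu$, and $q^*$ is an isomorphism of $X^*$ onto the closed subspace $q^*X^*=\ker\iota^*$. Therefore $P$ is a bounded projection onto $q^*X^*$, and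
\[
Z^*=J(\ell_1)\oplus q^*X^* .
\]
This decomposition exists for every $\varphi$, but $P$ is in general not weak*-continuous: $Pf_n=0$ for all $n$, while $Pf_p=f_p$ by \eqref{eq:fp}. The operator $\varphi$ is recorded in this jump of the limits from the first summand to the second.

\section{Sequences in the dual of a Grothendieck space}\label{sec:groth}

An ultrafilter limit $\nu_p$ is a weak* limit and usually lies far from the norm-closed span of the $\nu_n$. The following lemma gives a condition under which it does not escape.

\begin{lemma}\label{lem:groth}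
Let $X$ be a Grothendieck space and let $(\nu_n)\subset X^*$ be bounded, with $\{\nu_p:p\in\omega^*\}$ relatively weakly compact. Then $\{\nu_n:n\in\omega\}$ is relatively weakly compact, and every $\nu_p$ lies in the norm-closed linear span of $\{\nu_n:n\in\omega\}$.
\end{lemma}

The Grothendieck property applies to convergent sequences, and a bounded sequence in $X^*$ need not have a weak*-convergent subsequence. By (U2) and (U3), such a subsequence appears as soon as $p\mapsto\nu_p$ is constant on a nonempty $G_\delta$ set. So we look for a $G_\delta$ point in the set of limits, and weak compactness provides one through an exposed point. A point $w$ of a convex set $H$ in a Banach space is \emph{exposed} if some continuous linear functional $h$ satisfies $h(w)>h(y)$ for all $y\in H\setminus\{w\}$; such a $w$ is not the midpoint of two other points of $H$, so it is extreme. We use the following theorems: the closed convex hull of a weakly compact set is weakly compact (Krein--\v{S}mulian); a nonempty weakly compact convex set has an exposed point \cite{AL}; if $Y$ and its closed convex hull are compact in a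 locally convex space, then the extreme points of the hull lie in $Y$ (Milman); a set is relatively weakly compact if and only if each sequence in it has a weakly convergent subsequence (Eberlein--\v{S}mulian).

\begin{proof}
Let $A\subset\omega$ be infinite and $Y=\{\nu_p:p\in A^*\}$. By (U1) the set $Y$ is weak*-compact. It is relatively weakly compact by hypothesis, so it is weakly compact and its weak and weak* topologies agree. Let $H$ be its closed convex hull, and let $w\in H$ be exposed by $h\in X^{**}$. Then $w\in Y$ by Milman's theorem. The restriction $h|_Y$ is weakly continuous, hence weak*-continuous, so $p\mapsto h(\nu_p)$ is continuous on $A^*$. Therefore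
\[
\{p\in A^*:\nu_p=w\}=\bigcap_{k\ge1}\{p\in A^*:h(\nu_p)>h(w)-1/k\}
\]
is a nonempty $G_\delta$ subset of $A^*$. By (U3) it contains $C^*$ for an infinite $C\subset A$. By (U2), $\nu_n\to w$ weak* along $C$, and the convergence is weak because $X$ is a Grothendieck space.

So every subsequence of $(\nu_n)$ has a weakly convergent subsequence. A sequence in the set $\{\nu_n\}$ either repeats a value infinitely often or has a subsequence that is a subsequence of $(\nu_n)$, so the set is relatively weakly compact by the Eberlein--\v{S}mulian theorem. In its weakly compact weak closure the limit of $(\nu_n)$ along $p$ exists weakly, and it equals $\nu_p$ because weak convergence implies weak* convergence. By Mazur's theorem $\nu_p$ lies in the norm-closed span.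
\end{proof}

\begin{example}\label{ex:groth}
Let $\nu_n(s)=s_n$. On $X=c$ every $\nu_p$ is the functional $s\mapsto\lim s_n$, so the set of limits is a single point; this functional vanishes on $c_0$ and is not in the closed span $\ell_1$ of the $\nu_n$. On $X=\ell_\infty$ the limit $\nu_p=\pi^*\psi_p$ again vanishes on $c_0$ and is not in $\ell_1$. In the first case the Grothendieck property fails, in the second the weak compactness of the set of limits.
\end{example}

The lemma already decides the splitting, and this simplest case shows how a nonseparable range is excluded.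

\begin{corollary}\label{cor:split}
Let $X$ be a Grothendieck space and $\varphi:X\to\ell_\infty/c_0$ weakly compact. If \eqref{eq:seq} splits, then $\varphi(X)$ is separable.
\end{corollary}

\begin{proof}
Let $\varphi=\pi T$ and $\nu_n(x)=(Tx)_n$. Then $\nu_p(x)=\psi_p(\pi Tx)$, so $\nu_p=\varphi^*\psi_p\in\varphi^*(B)$. By \eqref{eq:wc} and Lemma~\ref{lem:groth}, all $\varphi^*\psi_p$ lie in $\overline{\operatorname{span}}\{\nu_n\}$. Apply Lemma~\ref{lem:sep}.
\end{proof}

\section{How an operator on $Z_\varphi$ acts on the limits $f_p$}\label{sec:endo}

From now on $X$ is a Grothendieck space, $\varphi:X\to\ell_\infty/c_0$ is weakly compact, and $Z=Z_\varphi$. An isomorphism $Z\simeq C(K)$ gives no lifting of $\varphi$. It gives operators on $Z$, and these need not respect $\iota(c_0)$. For such an operator $U$ we split $U^*f_n$ into its parts in $J(\ell_1)$ and $q^*X^*$ and pass to the limit. Lemma~\ref{lem:groth} controls the second part. The first part can jump into $q^*X^*$, as $f_n$ itself does, but the size of the jump is bounded by the size of that part.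

\begin{lemma}\label{lem:endo}
Let $U:Z\to Z$ be an operator. There is a separable closed subspace $E_U\subset Z^*$ such that for every $p\in\omega^*$ there are $a\in\ell_1$, $\tau\in(\ell_\infty/c_0)^*$ and $e\in E_U$ with
\[
U^*f_p=J(a)+q^*\varphi^*\tau+e,\qquad \|\tau\|\le\lim_{n\to p}\|\iota^*U^*f_n\| .
\]
\end{lemma}

\begin{proof}
Let $R_n=\iota^*U^*f_n\in\ell_1$ and $PU^*f_n=q^*\nu_n$. Both sequences are bounded, and
\[
U^*f_n=J(R_n)+q^*\nu_n .
\]
Fix $p$ and let $\rho=w^*\text{-}\lim_{n\to p}R_n$ in $\ell_\infty^*$, so $\|\rho\|\le\lim_{n\to p}\|R_n\|$. Let $a=\rho|_{c_0}\in\ell_1$. The functional $\rho-a$ vanishes on $c_0$, so $\rho-a=\pi^*\tau$ with $\|\tau\|=\|\rho-a\|$. For $s\in\ell_\infty$ let $s^N$ be $s$ with the first $N$ coordinates set to zero. Then $(\rho-a)(s)=\rho(s^N)-a(s^N)$ and $a(s^N)\to0$, so $\|\tau\|\le\|\rho\|$. Since $F^*$ is weak*-continuous and $\pi F=\varphi q$,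
\[
w^*\text{-}\lim_{n\to p}J(R_n)=F^*\rho=J(a)+F^*\pi^*\tau=J(a)+q^*\varphi^*\tau .
\]
The adjoints $U^*$ and $q^*$ are weak*-continuous as well, so
\[
U^*f_p=J(a)+q^*\varphi^*\tau+q^*\nu_p .
\]
It remains to place $q^*\nu_p$ in a separable space independent of $p$. Apply $P$ to the last identity and use $PJ=0$, $Pq^*=q^*$ and \eqref{eq:fp}:
\[
q^*\nu_p=PU^*q^*\varphi^*\psi_p-q^*\varphi^*\tau\ \in\ PU^*q^*\varphi^*(B)+r\,q^*\varphi^*(B),\qquad r=\sup_n\|R_n\| .
\]
By \eqref{eq:wc} the right side is a sum of two weakly compact sets, hence weakly compact, and it does not depend on $p$. As $q^*$ is an isomorphism onto a closed subspace, $\{\nu_p:p\in\omega^*\}$ is relatively weakly compact in $X^*$. By Lemma~\ref{lem:groth}, $e=q^*\nu_p$ lies in $E_U=\overline{\operatorname{span}}\{q^*\nu_n:n\in\omega\}$.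
\end{proof}

Two extreme cases show what the lemma is worth. For $U=\mathrm{id}$, the $R_n$ are the unit vectors, $\nu_n=0$, $a=0$, $\tau=\psi_p$, and the lemma repeats \eqref{eq:fp}. If $\mathrm{id}-U$ is a projection onto $\iota(c_0)$, then $R_n=0$, $a=0$, $\tau=0$ and $U^*f_p=f_p$, so $f_p\in E_U$ as in Corollary~\ref{cor:split}. All the content lies in the bound on $\|\tau\|$.

\section{Localization on $K$ and the proof of Theorem~\ref{thm:A}}\label{sec:local}

\subsection*{Measures}
Let $M(K)=C(K)^*$ be the space of regular Borel signed measures on $K$, normed by $\|\mu\|=|\mu|(K)$. For $g\in C(K)$ let $g\mu$ be the measure with density $g$, so $\|g\mu\|=\int|g|\,d|\mu|$. We treat the two cases of Theorem~\ref{thm:A} together. Let either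
\[
Y=C(K)\ \text{and}\ \sigma=\mathrm{id},\qquad\text{or}\qquad Y=C_\sigma(K),
\]
and call $g\in C(K)$ \emph{even} if $g\circ\sigma=g$; in the first case every $g$ is even. We need two properties of $Y$.
\begin{itemize}
\item[(Y1)] Integration identifies $Y^*$ isometrically with a closed subspace of $M(K)$.
\item[(Y2)] For even $g$, multiplication by $g$ is an operator $M_g:Y\to Y$ with $M_g^*\mu=g\mu$.
\end{itemize}
For $C(K)$ there is nothing to prove. For $C_\sigma(K)$, the map $\Pi f=\frac12(f-f\circ\sigma)$ is a projection of $C(K)$ onto $Y$ of norm at most one. Call $\mu$ \emph{odd} if $\int f\circ\sigma\,d\mu=-\int f\,d\mu$ for all $f\in C(K)$; equivalently, $\int f\,d\mu=\int\Pi f\,d\mu$ for all $f$. The map $y^*\mapsto y^*\circ\Pi$ is then an isometry of $Y^*$ onto the odd measures, with restriction to $Y$ as its inverse. If $g$ is even, then $gY\subset Y$, and $g\mu$ is odd for odd $\mu$ because $(f\circ\sigma)g=(fg)\circ\sigma$.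

We recall the classical description of relatively weakly compact sets $W\subset M(K)$ (Bartle--Dunford--Schwartz, Grothendieck; see \cite[Theorem 5.3.2]{AK}): there is a positive $\kappa\in M(K)$ such that for each $\varepsilon>0$ there is $\theta>0$ with
\begin{equation}\label{eq:uac}
\kappa(A)<\theta\ \Longrightarrow\ |w|(A)<\varepsilon\ \text{ for all } w\in W\qquad(A\subset K\text{ Borel}).
\end{equation}

\subsection*{Transfer to $M(K)$}
Let $S:Z\to Y$ be an isomorphism and $\Lambda=\|S\|\,\|S^{-1}\|$. Put
\[
\mu_n=(S^*)^{-1}f_n,\qquad\mu_p=(S^*)^{-1}f_p,\qquad W=(S^*)^{-1}q^*\varphi^*(B).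
\]
Then $\|\mu_n\|\le\|S^{-1}\|$, the set $W\subset M(K)$ is weakly compact by \eqref{eq:wc} and (Y1), and $\mu_p\in W$ by \eqref{eq:fp}. Fix $\kappa$ as in \eqref{eq:uac} for this $W$. By Lemma~\ref{lem:sep}, it suffices to show that the $\mu_p$ lie in a separable subspace of $M(K)$, since $\varphi^*\psi_p\mapsto\mu_p$ is the restriction of the isomorphic embedding $(S^*)^{-1}q^*$.

\begin{example}\label{ex:points}
Suppose that $Y=C(K)$ and each $\mu_n$ is a point mass $\delta_{t_n}$, as happens when $\varphi$ is multiplicative and unital and $S$ is the algebra isomorphism of Section~\ref{sec:intro}. Then $\mu_p=w^*\text{-}\lim_{n\to p}\delta_{t_n}=\delta_{t_p}$ with $t_p=\lim_{n\to p}t_n$. Take $\varepsilon=1$ in \eqref{eq:uac}: since $|\mu_p|(\{t_p\})=1$, we get $\kappa(\{t_p\})\ge\theta$. Only finitely many points carry that much mass, so the set $\{\mu_p\}$ is finite.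
\end{example}

In the example, the members of $W$ must be spread out with respect to $\kappa$, whereas each $\mu_n$ sits in a single small piece of $K$. In general $\mu_n$ spreads over many pieces, and what survives is that its masses on disjoint pieces add up to at most $\|S^{-1}\|$. Suppose for a moment that $K$ is a disjoint union of clopen sets $V_1,\dots,V_k$ with $\kappa(V_i)<\theta$. Condition \eqref{eq:uac} alone gives $|\mu_p|(V_i)<\varepsilon$, and summing gives $k\varepsilon$, which is useless because $k$ grows as $\theta$ decreases. Lemma~\ref{lem:endo}, applied to multiplication by $1_{V_i}$, writes $\mu_p|_{V_i}$, up to a separable error, as an element $w_i$ of $t_iW$ with $t_i\le\|S\|\lim_{n\to p}|\mu_n|(V_i)$. Restricting to $V_i$ once more leaves $\mu_p|_{V_i}$ unchanged and cuts the norm of $w_i$ to at most $t_i\varepsilon$. Now the sum is $\varepsilon\sum_it_i\le\Lambda\varepsilon$, independent of $k$.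

A general $K$ has no such partition, for two reasons: an atom of $\kappa$ has no neighborhood of small measure, and there may be few clopen sets. The atoms are countably many and cost only a separable subspace. Indicators are replaced by continuous functions living on disjoint sets.

\begin{lemma}\label{lem:partition}
Let $\sigma$ be a continuous involution of $K$ (the identity is allowed), $\kappa\in M(K)$ positive and $\theta>0$. There are a countable set $D\subset K$, a Borel set $N$, pairwise disjoint open sets $V_1,\dots,V_k$, and even continuous functions $g_i:K\to[0,1]$ such that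
\[
\kappa(N)<\theta,\qquad\kappa(V_i)<\theta,\qquad g_i=0\ \text{off } V_i,\qquad\sum_{i}g_i^2=1\ \text{on } K\setminus(D\cup N).
\]
\end{lemma}

\begin{proof}
Call a set \emph{invariant} if $\sigma$ maps it onto itself; for any set $A$, both $A\cap\sigma(A)$ and $A\cup\sigma(A)$ are invariant, and $\sigma$ is a homeomorphism. Let $D_0$ be the countable set of points of positive $\kappa$-measure, $D=D_0\cup\sigma(D_0)$, and $\kappa'=\kappa|_{K\setminus D}$, a regular measure that vanishes on finite sets. For $t\in K$, outer regularity gives an open $O\supset\{t,\sigma t\}$ with $\kappa'(O)<\theta$, and $O\cap\sigma(O)$ is an invariant open neighborhood of $t$. By compactness $K=O_1\cup\dots\cup O_k$ with $O_i$ open, invariant and $\kappa'(O_i)<\theta$. The sets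
\[
G_i=O_i\setminus\Big(D\cup\bigcup_{l<i}O_l\Big)
\]
are invariant, they partition $K\setminus D$, and $\kappa(G_i)=\kappa'(G_i)<\theta$. By inner regularity there are compact $K_i\subset G_i$ with $\kappa(G_i\setminus K_i)<\theta/k$; replacing $K_i$ by $K_i\cup\sigma(K_i)\subset G_i$, we make them invariant. Put $N=\bigcup_i(G_i\setminus K_i)$, so $\kappa(N)<\theta$ and $K\setminus(D\cup N)=\bigcup_iK_i$. The $K_i$ are disjoint compact sets with $\kappa(K_i)<\theta$, so there are pairwise disjoint open $V_i\supset K_i$ with $\kappa(V_i)<\theta$; replacing $V_i$ by $V_i\cap\sigma(V_i)\supset K_i$, we make them invariant. Urysohn's lemma gives $g_i':K\to[0,1]$ equal to $1$ on $K_i$ and to $0$ off $V_i$. Then $g_i=\max(g_i',g_i'\circ\sigma)$ is even and has the same two properties. On $K_i$ we have $g_i=1$ and $g_l=0$ for $l\ne i$, so $\sum_lg_l^2=1$ there.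
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
We show that for every $\varepsilon>0$ there is a separable closed subspace $E_\varepsilon\subset M(K)$ with
\begin{equation}\label{eq:claim}
\operatorname{dist}(\mu_p,E_\varepsilon)\le(\Lambda+1)\varepsilon\qquad\text{for all } p\in\omega^* .
\end{equation}
Then every $\mu_p$ lies in the separable space $\overline{\operatorname{span}}\bigcup_lE_{1/l}$, which is what had to be shown.

Take $\theta$ from \eqref{eq:uac} and $D,N,V_i,g_i$ from Lemma~\ref{lem:partition}. None of these depends on $p$. At each point at most one $g_i$ is nonzero, so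
\begin{equation}\label{eq:disjoint}
0\le\sum_ig_i^2\le\sum_ig_i\le1 .
\end{equation}
Let $U_i=S^{-1}M_{g_i}S$, an operator on $Z$ by (Y2). Then $U_i^*f_n=S^*(g_i\mu_n)$ and $U_i^*f_p=S^*(g_i\mu_p)$. Let $E^i=(S^*)^{-1}E_{U_i}$ with $E_{U_i}$ from Lemma~\ref{lem:endo}, and let $E_\varepsilon$ be the closed linear span in $M(K)$ of
\[
\{\delta_t:t\in D\}\ \cup\ \{g_i\mu_m:m\in\omega,\ i\le k\}\ \cup\ \bigcup_{i\le k}g_iE^i .
\]
This space is separable. Fix $p\in\omega^*$ and write $\mu_p=\eta+\sum_ig_i^2\mu_p$ with $\eta=(1-\sum_ig_i^2)\mu_p$.

\emph{The remainder $\eta$.} The density $1-\sum_ig_i^2$ vanishes off $D\cup N$, and $D\cap N=\emptyset$, so $\eta=\eta|_D+\eta|_N$. The first part is the norm-convergent sum $\sum_{t\in D}\eta(\{t\})\delta_t\in E_\varepsilon$. For the second, \eqref{eq:disjoint} and \eqref{eq:uac} give $\|\eta|_N\|\le|\mu_p|(N)<\varepsilon$, because $\mu_p\in W$ and $\kappa(N)<\theta$. Hence $\operatorname{dist}(\eta,E_\varepsilon)\le\varepsilon$.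

\emph{First multiplication.} Apply Lemma~\ref{lem:endo} to $U_i$ and then apply $(S^*)^{-1}$. We obtain $a_i\in\ell_1$, $e_i\in E^i$ and $\tau_i$ such that, with $t_i=\|\tau_i\|$ and $w_i=(S^*)^{-1}q^*\varphi^*\tau_i\in t_iW$,
\begin{equation}\label{eq:first}
g_i\mu_p=\sum_ma_i(m)\mu_m+w_i+e_i,\qquad t_i\le\lim_{n\to p}\|\iota^*S^*(g_i\mu_n)\|\le\|S\|\lim_{n\to p}\|g_i\mu_n\| .
\end{equation}
Limits along $p$ are additive, so \eqref{eq:disjoint} gives
\[
\sum_it_i\le\|S\|\lim_{n\to p}\sum_i\int g_i\,d|\mu_n|\le\|S\|\lim_{n\to p}\|\mu_n\|\le\Lambda .
\]

\emph{Second multiplication.} Multiply the identity in \eqref{eq:first} by $g_i$, which is a bounded operator on $M(K)$: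
\[
g_i^2\mu_p=\sum_ma_i(m)\,g_i\mu_m+g_iw_i+g_ie_i .
\]
The first and the last term lie in $E_\varepsilon$. Since $g_i\le1$ vanishes off $V_i$ and $\kappa(V_i)<\theta$, condition \eqref{eq:uac} gives $\|g_iw_i\|\le|w_i|(V_i)\le t_i\varepsilon$. Summing over $i$,
\[
\operatorname{dist}\Big(\sum_ig_i^2\mu_p,E_\varepsilon\Big)\le\varepsilon\sum_it_i\le\Lambda\varepsilon .
\]
Together with the estimate for $\eta$ this is \eqref{eq:claim}.
\end{proof}

The Grothendieck property entered only through Lemma~\ref{lem:groth}, inside Lemma~\ref{lem:endo}. Weak compactness of $\varphi$ entered three times: in Lemma~\ref{lem:endo}, in the existence of $\kappa$, and in Lemma~\ref{lem:sep}. The structure of $Y$ entered through the operators $M_{g_i}$ and the additivity of the norm of $M(K)$ over disjoint sets.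

\section{Weakly compact operators with nonseparable range}\label{sec:construction}

We need $\varphi$ weakly compact with a large range. Factoring through a Hilbert space secures the first property. So we need a large copy of $\ell_2(\Gamma)$ mapped injectively into $\ell_\infty/c_0$, and an operator from $X$ into $\ell_2(\Gamma)$ with large range. Two families of subsets of $\omega$ provide these. Both are most easily built on another countable set and carried to $\omega$ by a bijection; $\mathfrak c$ is the cardinality of the continuum.

A family of infinite sets is \emph{almost disjoint} if any two distinct members have finite intersection. The branches of the binary tree form such a family of size $\mathfrak c$ on the countable set of nodes. A family $\{I_\xi\}$ is \emph{independent} if $\bigcap_{\xi\in\Delta}I_\xi\setminus\bigcup_{\eta\in\Delta'}I_\eta$ is infinite for all disjoint finite index sets $\Delta,\Delta'$. On the countable set of pairs $(n,\mathcal A)$, where $\mathcal A$ is a family of subsets of $[n]=\{0,\dots,n\}$, let $I_a=\{(n,\mathcal A):a\cap[n]\in\mathcal A\}$ for $a\subset\omega$. This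 family of size $\mathfrak c$ is independent: for large $n$ the traces on $[n]$ of the finitely many sets in $\Delta\cup\Delta'$ are distinct, and then $(n,\{a\cap[n]:a\in\Delta\})$ belongs to the set in question.

Let $|\Gamma|\le\mathfrak c$ and let $\{A_\gamma:\gamma\in\Gamma\}$ be almost disjoint. For finitely supported $h:\Gamma\to\mathbb R$ put $j(h)=\pi\big(\sum_\gamma h_\gamma1_{A_\gamma}\big)$. Outside a finite set the infinite sets $A_\gamma$ with $h_\gamma\neq0$ are pairwise disjoint, so $\|j(h)\|=\limsup_n\big|\sum_\gamma h_\gamma1_{A_\gamma}(n)\big|=\max_\gamma|h_\gamma|$. Hence $j$ extends to an isometric embedding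
\[
j:c_0(\Gamma)\to\ell_\infty/c_0,\qquad j(e_\gamma)=\pi(1_{A_\gamma}).
\]
In particular $\ell_\infty/c_0$ is nonseparable. Let $i:\ell_2(\Gamma)\to c_0(\Gamma)$ be the inclusion, of norm one.

\begin{lemma}\label{lem:build}
Let $\Gamma$ be uncountable with $|\Gamma|\le\mathfrak c$, and let $Q:X\to\ell_2(\Gamma)$ be an operator such that for each $\gamma\in\Gamma$ some $x\in X$ has $(Qx)_\gamma\ne0$. Then $\varphi=jiQ$ is weakly compact and has nonseparable range.
\end{lemma}

\begin{proof}
Balls of $\ell_2(\Gamma)$ are weakly compact and $ji$ is weak-to-weak continuous, so $\varphi$ is weakly compact. Elements of $c_0(\Gamma)$ have countable support. So if a subset of $c_0(\Gamma)$ has a countable dense set, all its elements vanish off the countable union of the supports of that dense set. By hypothesis no coordinate vanishes on all of $iQ(X)$, so $iQ(X)$ is nonseparable, and $j$ is an isometry.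
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
An operator from $\ell_\infty$ to $\ell_2(\mathfrak c)$ comes from an uncountable orthonormal system of bounded sequences. The model is the system of coordinate functions on $\{-1,1\}^{\mathfrak c}$ with the product measure, and an independent family copies it into $\ell_\infty$.

Let $\{I_\xi:\xi<\mathfrak c\}$ be independent and $r_\xi=2\cdot1_{I_\xi}-1\in\ell_\infty$. Independence says that the map $d:\omega\to\{-1,1\}^{\mathfrak c}$, $d(n)=(r_\xi(n))_\xi$, meets every basic open set, so it has dense range. Therefore $f\mapsto f\circ d$ is a unital, multiplicative, isometric embedding of $C(\{-1,1\}^{\mathfrak c})$ into $\ell_\infty$, and it sends the $\xi$-th coordinate function to $r_\xi$. Integration against the product (Haar) probability measure is a norm-one functional on the image; extend it by the Hahn--Banach theorem to $\lambda\in\ell_\infty^*$ with $\|\lambda\|=1=\lambda(1)$. Then $\lambda(r_\xi r_\eta)=\delta_{\xi\eta}$. Also $\lambda\ge0$: if $0\le x\le1$, then $1-\lambda(x)=\lambda(1-x)\le\|1-x\|\le1$.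

For $x\in\ell_\infty$ let $h_\xi=\lambda(xr_\xi)$. For each finite $\Delta\subset\mathfrak c$,
\[
0\le\lambda\Big(\Big(x-\sum_{\xi\in\Delta}h_\xi r_\xi\Big)^2\Big)=\lambda(x^2)-\sum_{\xi\in\Delta}h_\xi^2,
\]
and $\lambda(x^2)\le\|x\|^2$. So $Qx=(\lambda(xr_\xi))_\xi$ defines an operator $Q:\ell_\infty\to\ell_2(\mathfrak c)$ of norm at most one, with $Qr_\xi=e_\xi$. By Lemma~\ref{lem:build}, $\varphi=jiQ$ is weakly compact with nonseparable range; concretely, the points $\varphi(r_\xi)=\pi(1_{A_\xi})$ are at mutual distance $1$. Since $\ell_\infty$ is a Grothendieck space, Theorem~\ref{thm:A} shows that $Z_\varphi$ is isomorphic to no $C(K)$.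
\end{proof}

Explicitly, the example is
\[
Z=\Big\{(x,s)\in\ell_\infty\oplus_\infty\ell_\infty:\ \pi(s)=\sum_{\xi<\mathfrak c}\lambda(xr_\xi)\,\pi(1_{A_\xi})\Big\}.
\]

\begin{proof}[Proof of Theorem~\ref{thm:C}]
(1) The implication (i)$\Rightarrow$(ii) is Proposition~\ref{prop:pullback}(c). For (ii)$\Rightarrow$(iii), a closed complement of $\iota(c_0)$ is mapped by $q$ isomorphically onto $\ell_\infty$. For (iii)$\Rightarrow$(iv), $c_0\oplus\ell_\infty\simeq c\oplus_\infty\ell_\infty=C(\alpha\omega\sqcup\beta\omega)$. The implication (iv)$\Rightarrow$(v) holds because every $C(K)$ is isometric to a space $C_\sigma(K\times\{\pm1\})$, and (v)$\Rightarrow$(i) is Theorem~\ref{thm:A}.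

(2) Choosing an orthonormal basis, let $Q_0:X\to\ell_2(\Gamma_0)$ have nonseparable range. The set $\Gamma_1$ of those $\gamma$ for which $(Q_0x)_\gamma\neq0$ for some $x$ is uncountable, since the range of $Q_0$ lies in $\ell_2(\Gamma_1)$. The set $\Gamma_1$ may be larger than any almost disjoint family on $\omega$, so choose $\Gamma\subset\Gamma_1$ of cardinality $\omega_1\le\mathfrak c$, and let $Q$ be $Q_0$ followed by the coordinate projection onto $\ell_2(\Gamma)$. By Lemma~\ref{lem:build}, $\varphi=jiQ$ is weakly compact with nonseparable range. By Theorem~\ref{thm:A}, $Z_\varphi$ is isomorphic to no $C_\sigma(K)$ and to no $C(K)$.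
\end{proof}

\begin{thebibliography}{9}

\bibitem{AK} Albiac and Kalton, \emph{Topics in Banach Space Theory}.

\bibitem{AL} Amir and Lindenstrauss, Ann. of Math. 88 (1968).

\bibitem{Gr} Grothendieck, 1953.

\bibitem{Thesis} \emph{Tesis Doctoral}, \texttt{https://dehesa.unex.es/\allowbreak bitstream/\allowbreak 10662/\allowbreak 16305/\allowbreak 1/\allowbreak TDUEX\_2022\_Salguero\_Alarcon.pdf}

\end{thebibliography}
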